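
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{remark}[lemma]{Remark}

\title{Convexity and separation of spread domains\\ do not descend from pull-backs}


\begin{abstract}
Let $\varphi:E\to F$ be a continuous linear open surjection of locally convex spaces, $\Omega$ a domain spread over $F$, and $\Omega^*$ its pull-back to $E$. We disprove the conjecture that $A_{\mathcal B}$-convexity (respectively $A_{\mathcal B}$-separation) of $\Omega^*$ for some admissible covering implies the same property of $\Omega$ for a suitable admissible covering. A single domain over $c_0(\Gamma)$, with $\Gamma$ uncountable, refutes both parts, and $E$ is a Banach space. The domain is a double covering of an open set with a piece removed. Every holomorphic function on it ignores all but countably many coordinates and therefore cannot tell the two sheets apart. On the pull-back the sheets are separated by a square root of an infinite product of Weierstrass elementary factors whose orders are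 allowed to depend on the point. We also show that the conjecture fails for every quotient map from an $\ell^1(I)$ onto a Banach space containing a complemented copy of $c_0(\Gamma)$, with $\Gamma$ uncountable, and that it holds whenever $\varphi$ has a continuous linear right inverse.
\end{abstract}

\section{The question and the answer}

\subsection*{Definitions}

All spaces are locally convex Hausdorff spaces over $\mathbb C$, and $\mathrm{cs}(H)$ is the set of continuous seminorms on $H$. A \emph{domain spread over} $H$ is a pair $(Y,q)$ in which $Y$ is a connected Hausdorff space and $q:Y\to H$ is a local homeomorphism. The local inverses of $q$ serve as charts. A function on $Y$ is \emph{holomorphic} if it is continuous and, in these charts, holomorphic on complex lines (Gâteaux-holomorphic). We write $\mathcal O(Y)$ for the algebra of holomorphic functions on $Y$. On open subsets of normed spaces a locally bounded Gâteaux-holomorphic function is holomorphic, and the derivative of a holomorphic function in a fixed direction is again holomorphic. The identity theorem holds on every domain: a holomorphic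 function vanishing on a non-empty open set vanishes identically.

For $\alpha\in\mathrm{cs}(H)$ write $B_\alpha(b,r)=\{c\in H:\alpha(c-b)<r\}$. For $z\in Y$ let $d_Y^\alpha(z)$ be the supremum of those $r>0$ for which $q$ maps an open neighborhood of $z$ homeomorphically onto $B_\alpha(q(z),r)$, and put $d_Y^\alpha(z)=0$ if there is no such $r$. This is the distance from $z$ to the boundary of $Y$, measured by $\alpha$. For $A\subset Y$ put $d_Y^\alpha(A)=\inf_{z\in A}d_Y^\alpha(z)$.

An \emph{admissible covering} $\mathcal B$ of $Y$ is an open covering such that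
\begin{itemize}
\item[(i)] for every $U\in\mathcal B$ there is $\alpha\in\mathrm{cs}(H)$ with $d_Y^\alpha(U)>0$;
\item[(ii)] for all $U,V\in\mathcal B$ there is $W\in\mathcal B$ with $U\cup V\subset W$.
\end{itemize}
By (ii), every compact subset of $Y$ lies in a single member of $\mathcal B$. Let $A_{\mathcal B}=A_{\mathcal B}(Y)$ be the algebra of all $f\in\mathcal O(Y)$ with $\|f\|_U=\sup_U|f|<\infty$ for every $U\in\mathcal B$, and for $U\in\mathcal B$ let
\[
\hat U_{\mathcal B}=\{z\in Y:|f(z)|\le\|f\|_U\ \text{for all } f\in A_{\mathcal B}\}.
\]
The domain $Y$ is \emph{$A_{\mathcal B}$-convex} if for every $U\in\mathcal B$ there are $\alpha\in\mathrm{cs}(H)$ and $s>0$ with $d_Y^\alpha(\hat U_{\mathcal B})>s$. It is \emph{$A_{\mathcal B}$-separated} if for any $z\ne z'$ in $Y$ with $q(z)=q(z')$ there is $f\in A_{\mathcal B}$ with $f(z)\ne f(z')$. Thus convexity says that hulls of the sets $U$ do not creep up to the boundary, and separation says that the functions in $A_{\mathcal B}$ see the different sheets of $Y$.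

\subsection*{Pull-backs and the conjecture}

Let $\varphi:E\to F$ be a continuous linear open surjection and $(\Omega,p)$ a domain spread over $F$. The \emph{pull-back} of $\Omega$ is
\[
\Omega^*=\{(\omega,a)\in\Omega\times E:p(\omega)=\varphi(a)\},\qquad p^*(\omega,a)=a,
\]
with the topology induced from $\Omega\times E$; it is a domain spread over $E$ (Lemma~\ref{lem:distance}). Over each point of $\Omega$ it carries a translate of $\ker\varphi$. The boundary distance does not change: if
\[
\hat\alpha(v)=\inf\{\alpha(a):\varphi(a)=v\}
\]
is the quotient seminorm of $\alpha\in\mathrm{cs}(E)$, then $d^\alpha_{\Omega^*}(\omega,a)=d^{\hat\alpha}_\Omega(\omega)$, again by Lemma~\ref{lem:distance}.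

Passing from $\Omega$ to $\Omega^*$ costs nothing. If $\Omega$ is $A_{\mathcal B}$-convex or $A_{\mathcal B}$-separated, then so is $\Omega^*$ for the covering by the preimages of the $U\in\mathcal B$, because functions on $\Omega$ can be composed with the projection $\Omega^*\to\Omega$ and $d^{\beta\circ\varphi}_{\Omega^*}(\omega,a)=d^\beta_\Omega(\omega)$ for $\beta\in\mathrm{cs}(F)$. The following conjecture, from \cite{levi}, asks for the converse.

\begin{conjecture}
If $\Omega^*$ is $A_{\mathcal B}$-convex (respectively $A_{\mathcal B}$-separated) for an admissible covering $\mathcal B$ of $\Omega^*$, then $\Omega$ is $A_{\mathcal B}$-convex (respectively $A_{\mathcal B}$-separated) for a suitable admissible covering $\mathcal B$ of $\Omega$.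
\end{conjecture}

The second covering is a priori unrelated to the first. In the simplest case $E=F\times G$, with $\varphi$ the projection, we have $\Omega^*=\Omega\times G$, and the conjecture follows by restricting functions to $\Omega\times\{0\}$. The same argument works whenever $\varphi$ has a continuous linear right inverse.

\begin{theorem}\label{thm:section}
If $\varphi$ has a continuous linear right inverse, then the conjecture holds for $\varphi$ and all $\Omega$.
\end{theorem}

In particular the conjecture holds for finite-dimensional $F$, and one might guess that it holds in general, since the fibers of $\Omega^*\to\Omega$ are affine spaces and boundary distances agree. But a function on $\Omega^*$ need not be constant on these fibers, and without a right inverse there is no evident way to bring it down. This obstacle is real.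

\begin{theorem}\label{thm:main}
Let $\Gamma$ be uncountable and $F=c_0(\Gamma)\times\mathbb C$ $(\cong c_0(\Gamma))$. There are a Banach space $E$, a continuous linear open surjection $\varphi:E\to F$ and a domain $(\Omega,p)$ spread over $F$ such that
\begin{itemize}
\item[(1)] for one admissible covering $\mathcal B^*$ of $\Omega^*$, the domain $\Omega^*$ is both $A_{\mathcal B^*}$-convex and $A_{\mathcal B^*}$-separated;
\item[(2)] for \emph{every} admissible covering $\mathcal B$ of $\Omega$, the domain $\Omega$ is neither $A_{\mathcal B}$-convex nor $A_{\mathcal B}$-separated.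
\end{itemize}
\end{theorem}

Hence the conjecture is false in both parts, already for Banach spaces. The failure is not a peculiarity of one map.

\begin{theorem}\label{thm:strong}
Let $F$ be a locally convex space having a complemented subspace isomorphic to $c_0(\Gamma)$ with $\Gamma$ uncountable. Then there is a domain $\Omega_1$ spread over $F$ that is neither $A_{\mathcal B}$-convex nor $A_{\mathcal B}$-separated for any admissible covering $\mathcal B$, while for some continuous linear open surjection $\varphi_1:E_1\to F$ the pull-back of $\Omega_1$ is both $A_{\mathcal B}$-convex and $A_{\mathcal B}$-separated for one admissible covering $\mathcal B$. If $F$ is a Banach space, then, for \emph{every} continuous linear surjection $\psi:\ell^1(I)\to F$, $I$ any set, the pull-back of the same $\Omega_1$ by $\psi$ is both $A_{\mathcal B}$-convex and $A_{\mathcal B}$-separated for one admissible covering $\mathcal B$.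
\end{theorem}

Section~\ref{sec:distance} compares boundary distances and proves Theorem~\ref{thm:section}. Section~\ref{sec:toy} carries out the construction with a single coordinate and explains what must change when there are uncountably many. Sections~\ref{sec:weierstrass}--\ref{sec:good} prove Theorem~\ref{thm:main}, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.

\section{Boundary distance under pull-back}\label{sec:distance}

Let $\varphi:E\to F$ be a continuous linear open surjection. For $\alpha\in\mathrm{cs}(E)$ we have
\[
\varphi(B_\alpha(a,r))=B_{\hat\alpha}(\varphi(a),r),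
\]
directly from the definition of $\hat\alpha$. Since $\varphi$ is open, these sets are open, so the seminorm $\hat\alpha$ is continuous. For $\beta\in\mathrm{cs}(F)$ we have $\widehat{\beta\circ\varphi}=\beta$.

\begin{lemma}\label{lem:distance}
The pull-back $(\Omega^*,p^*)$ is a domain spread over $E$, and $d^\alpha_{\Omega^*}(\omega,a)=d^{\hat\alpha}_\Omega(\omega)$ for all $(\omega,a)\in\Omega^*$ and $\alpha\in\mathrm{cs}(E)$.
\end{lemma}

\begin{proof}
As a subspace of $\Omega\times E$, the space $\Omega^*$ is Hausdorff. If $p$ maps an open set $W\subset\Omega$ homeomorphically onto an open set, then $p^*$ maps the open set $\{(\omega,a)\in\Omega^*:\omega\in W\}$ homeomorphically onto $\varphi^{-1}(p(W))$, with inverse $b\mapsto((p|_W)^{-1}(\varphi(b)),b)$. So $p^*$ is a local homeomorphism. The projection $\Omega^*\to\Omega$ is surjective, and it is open: it maps $\Omega^*\cap(W\times V)$ onto $W\cap p^{-1}(\varphi(V))$. Its fibers are translates of $\ker\varphi$, hence connected. An open continuous surjection with connected fibers onto a connected space has a connected source, so $\Omega^*$ is connected.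

Now let $(\omega,a)\in\Omega^*$. If $p$ maps an open $W\ni\omega$ homeomorphically onto $B_{\hat\alpha}(p(\omega),r)$, then $p^*$ maps $\{(\omega',b)\in\Omega^*:\omega'\in W,\ b\in B_\alpha(a,r)\}$ homeomorphically onto $B_\alpha(a,r)$, with the inverse written above. This proves ``$\ge$''.

Conversely, let $p^*$ map an open neighborhood of $(\omega,a)$ homeomorphically onto $B_\alpha(a,r)$, and let $\tau:B_\alpha(a,r)\to\Omega$ be the inverse followed by the projection to $\Omega$. Then $p\circ\tau=\varphi$. If $\varphi(b)=\varphi(b')$, then on the segment $[b,b']\subset B_\alpha(a,r)$ the continuous map $\tau$ takes its values in one fiber of $p$. This fiber is discrete, so $\tau(b)=\tau(b')$. Hence $\tau=\hat\tau\circ\varphi$ for a map $\hat\tau:B_{\hat\alpha}(p(\omega),r)\to\Omega$, which is continuous because $\varphi$ is open. It satisfies $p\circ\hat\tau=\mathrm{id}$ and $\hat\tau(p(\omega))=\omega$. A continuous section of a local homeomorphism coincides near each point with a local inverse, so its image is open. Thus $p$ maps the neighborhood $\hat\tau(B_{\hat\alpha}(p(\omega),r))$ of $\omega$ homeomorphically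 onto $B_{\hat\alpha}(p(\omega),r)$, and $d_\Omega^{\hat\alpha}(\omega)\ge r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:section}]
Let $R:F\to E$ be linear and continuous with $\varphi R=\mathrm{id}$, and let $\mathcal B$ be an admissible covering of $\Omega^*$. The map $s:\Omega\to\Omega^*$, $s(\omega)=(\omega,Rp(\omega))$, is continuous and in the charts it is $R$; so $f\circ s$ is holomorphic for every $f\in\mathcal O(\Omega^*)$. Let $\mathcal B'$ consist of the non-empty sets among $s^{-1}(U)$, $U\in\mathcal B$. It is an open covering of $\Omega$ satisfying (ii). By Lemma~\ref{lem:distance},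
\[
d_\Omega^{\hat\alpha}(\omega)=d_{\Omega^*}^\alpha(s(\omega))\qquad(\omega\in\Omega,\ \alpha\in\mathrm{cs}(E)),
\]
so $d^\alpha_{\Omega^*}(U)>0$ implies $d^{\hat\alpha}_\Omega(s^{-1}(U))>0$, and $\mathcal B'$ is admissible. If $f\in A_{\mathcal B}(\Omega^*)$, then $f\circ s\in A_{\mathcal B'}(\Omega)$.

\emph{Convexity.} Let $d^\alpha_{\Omega^*}(\hat U_{\mathcal B})>s_0>0$. If $\omega$ lies in the $A_{\mathcal B'}$-hull of $s^{-1}(U)$, then $|f(s(\omega))|\le\|f\circ s\|_{s^{-1}(U)}\le\|f\|_U$ for all $f\in A_{\mathcal B}(\Omega^*)$, that is, $s(\omega)\in\hat U_{\mathcal B}$. Hence $d_\Omega^{\hat\alpha}$ of this hull is at least $d_{\Omega^*}^\alpha(\hat U_{\mathcal B})>s_0$.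

\emph{Separation.} If $\omega\ne\omega'$ and $p(\omega)=p(\omega')$, then $s(\omega)\ne s(\omega')$ lie over the same point of $E$. So some $f\in A_{\mathcal B}(\Omega^*)$ has $f(s(\omega))\ne f(s(\omega'))$, and $f\circ s\in A_{\mathcal B'}(\Omega)$.
\end{proof}

\section{The construction with one coordinate, and with many}\label{sec:toy}

This section is motivation; the proofs in the later sections do not depend on it.

\subsection*{One coordinate}

Let $D'=\{(y,\eta)\in\mathbb C^2:\eta y\ne1\}$ and let
\[
\tilde D'=\{(y,\eta,\zeta):(y,\eta)\in D',\ \zeta^2=1-\eta y\}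
\]
be the double covering of $D'$ on which $1-\eta y$ has a square root. For fixed $\eta\neq0$, a circuit of $y$ around $1/\eta$ exchanges the two sheets. Over $\eta=0$ the sheets are told apart, since there $\zeta=1$ or $\zeta=-1$. Remove the second half: put $S'_-=\{\eta=0,\ \zeta=-1\}$ and $\Omega'=\tilde D'\setminus S'_-$.

The domain $\Omega'$ has all the functions one could wish for. The function $\zeta$ separates the sheets, and
\[
g=\frac{\zeta-1}{\eta}=\frac{-y}{\zeta+1}
\]
is holomorphic on $\Omega'$ (use the second expression near $\eta=0$, $\zeta=1$) and blows up at $S'_-$. Let us see that this controls the boundary distance $d$ in the maximum norm of $\mathbb C^2$. Put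
\[
M=\max\bigl(1,|y|,|\eta|,|1-\eta y|^{-1},|g|\bigr).
\]
We claim that $d\ge 1/(4M^2)$ at every point of $\Omega'$. Let $M=m$ at a point over $(y,\eta)$ and let $r=1/(4m^2)$. For $(y',\eta')$ at distance less than $r$ from $(y,\eta)$,
\[
|\eta'y'-\eta y|\le r(|y|+|\eta|+r)\le\tfrac{3}{4m}<|1-\eta y| ,
\]
so the ball of radius $r$ lies in $D'$. Being convex, it is covered by two disjoint sheets. Consider the one through our point. If it avoids $S'_-$, then $d\ge r$. Suppose that it meets $S'_-$. Then $|\eta|<r\le1/(4m)$. The part of the sheet over $\eta=0$ is connected, because the ball meets $\{\eta=0\}$ in a convex set, and $\zeta=\pm1$ there; so $\zeta=-1$ on all of this part. Hence $\eta\ne0$ at our point, which is not in $S'_-$, and within the sheet we can move along $(y,t\eta)$ from $t=1$ to $t=0$, ending with $\zeta=-1$. On this path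
\[
|\zeta^2-1|=|t\eta y|<\tfrac14 ,
\]
so $\zeta$ stays within $\frac12$ of $1$ or of $-1$, and by continuity it stays within $\frac12$ of $-1$. At the original point this gives $|g|\ge\frac32/|\eta|>6m$, contradicting $|g|\le m$.

So hulls of sets on which $M$ is bounded stay away from the boundary. This is the whole convexity argument; in Section~\ref{sec:good} it is repeated with another function in the role of $\zeta$. Conversely, a function on $\Omega'$ that takes equal values on the two sheets cannot detect that $S'_-$ is missing. If \emph{all} holomorphic functions were of this kind, both separation and convexity would fail.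

\subsection*{Many coordinates}

Replace $y$ by a family $y=(y_\gamma)_{\gamma\in\Gamma}\in c_0(\Gamma)$. Recall that $c_0(\Gamma)$ consists of the families for which $\{\gamma:|y_\gamma|\ge\varepsilon\}$ is finite for every $\varepsilon>0$, with the norm $\|y\|_\infty=\sup_\gamma|y_\gamma|$; we then say that $y_\gamma\to0$ along $\Gamma$. Each $y\in c_0(\Gamma)$ has countable support. Take roots $\zeta_\gamma$ of all the numbers $1-\eta y_\gamma$, and retain only the parity of the sign choices. This gives again a \emph{double} covering, on which a circuit of any single $y_\gamma$ around $1/\eta$ exchanges the sheets. Removing half of the fiber over $\eta=0$ as before, we get a domain $\Omega$. Two facts now compete.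

\emph{On $\Omega$ no function separates.} For a holomorphic function on $\Omega$ all but countably many of the derivatives $\partial/\partial y_\gamma$ vanish identically (Lemma~\ref{lem:countable}). If $\Gamma$ is uncountable, we may choose a $\gamma$ that the function does not see. The circuit in $y_\gamma$ exchanges the sheets but does not change the value of the function.

\emph{On $\Omega^*$ some function should separate.} The natural candidate is $\prod_\gamma\zeta_\gamma$, with square $\prod_\gamma(1-\eta y_\gamma)$, but for $y\in c_0(\Gamma)$ these products need not converge. The classical cure is to use the Weierstrass elementary factors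
\[
W_n(t)=(1-t)\exp\Bigl(\sum_{m=1}^n\frac{t^m}{m}\Bigr),\qquad \operatorname{Log}W_n(t)=-\sum_{m>n}\frac{t^m}{m}\quad(|t|<1).
\]
For $\Gamma=\{1,2,\dots\}$ it works: $\prod_n W_n(\eta y_n)$ converges locally uniformly, because $|\operatorname{Log}W_n(t)|\le2^{-n}$ for $|t|\le\frac12$. For uncountable $\Gamma$ it fails. Whatever orders $n(\gamma)$ we choose, some $n$ is used for an infinite sequence $\gamma_1,\gamma_2,\dots$ of indices, and if $y_{\gamma_i}=\frac12i^{-1/(n+1)}$, then already at $\eta=1$ we have $\sum_i\operatorname{Log}W_n(y_{\gamma_i})\le-\frac1{n+1}\sum_iy_{\gamma_i}^{n+1}=-\infty$.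

The remedy is to make the order part of the \emph{point}. A vector $y$ has countable support, so for each individual $y$ suitable orders exist. We replace each coordinate $y_\gamma\in\mathbb C$ by a vector $x_\gamma\in\ell^1$ that maps to $y_\gamma$ by summation of its entries, and interpret $x_\gamma=y_\gamma e_n$ as ``$y_\gamma$, to be used with the factor of order $n$''. What is needed is one entire function on $\ell^1$ that equals $W_n(t)$ at $te_n$, for all $n$ at once.

\section{Weierstrass factors of variable order}\label{sec:weierstrass}

\subsection*{Two tools}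

\begin{lemma}\label{lem:sum}
Let $V$ be open in a normed space and let $L_\gamma$ $(\gamma\in\Gamma)$ be holomorphic on $V$ with $\sum_\gamma|L_\gamma|\le C$ on $V$. Suppose that on the intersection of $V$ with each complex line at most countably many of the functions $L_\gamma$ are not identically $0$. Then $\sum_\gamma L_\gamma$ is holomorphic on $V$.
\end{lemma}

\begin{proof}
The sum is bounded by $C$. On a complex line the relevant $L_\gamma$ can be enumerated, and the partial sums are holomorphic, bounded by $C$ and pointwise convergent. By Vitali's theorem (or Cauchy's formula and bounded convergence) the limit is holomorphic on the line. Locally bounded and Gâteaux-holomorphic implies holomorphic.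
\end{proof}

\begin{lemma}\label{lem:division}
Let $V$ be open in a normed space, $0<R\le\infty$, and let $\Psi$ be holomorphic on $V\times\{|\eta|<R\}$ with $\Psi(x,0)=0$ for all $x\in V$. Then $\Psi/\eta$ extends holomorphically to $V\times\{|\eta|<R\}$.
\end{lemma}

\begin{proof}
Let $0<\delta<R$. For fixed $x$ the function $\tau\mapsto\Psi(x,\tau)/\tau$ has a removable singularity at $0$, so for $0<|\eta|<\delta$ Cauchy's formula gives
\[
\frac{\Psi(x,\eta)}{\eta}=\frac1{2\pi i}\int_{|\tau|=\delta}\frac{\Psi(x,\tau)}{\tau(\tau-\eta)}\,d\tau .
\]
The right side is defined for $|\eta|<\delta$. It is locally bounded, since $\Psi$ is bounded near the compact set $\{x^0\}\times\{|\tau|=\delta\}$ for each $x^0\in V$, and it is holomorphic on complex lines, since the integrand is continuous and holomorphic along them. Hence it is holomorphic.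
\end{proof}

\subsection*{One entire function carrying all elementary factors}

For $u\in\ell^1=\ell^1(\{1,2,\dots\})$ put
\[
\|u\|=\sum_j|u_j|,\qquad \rho(u)=\sum_j2^{-j}|u_j|,\qquad \lambda(u)=\sum_ju_j,\qquad \lambda_m(u)=\sum_{j\ge m}u_j,
\]
\[
h(u)=\sum_{m\ge1}\frac1m\lambda_m(u)^m,\qquad \kappa(u)=(1-\lambda(u))\,e^{h(u)} .
\]
Since $\lambda_m(te_n)$ is $t$ for $m\le n$ and $0$ for $m>n$, we have $h(te_n)=\sum_{m\le n}t^m/m$ and $\kappa(te_n)=W_n(t)$, as desired. The truncation $\lambda_m$ serves two purposes. With $\lambda$ in its place, $h$ would be $-\operatorname{Log}(1-\lambda)$, which is not entire. With $\lambda_m$, whose values tend to $0$ at each point, $h$ becomes entire, but near the origin it still compensates $\operatorname{Log}(1-\lambda)$ up to an error controlled by the \emph{weak} norm $\rho$.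

\begin{lemma}\label{lem:kappa}
The functions $h$ and $\kappa$ are entire on $\ell^1$, $h(0)=0$, and $\kappa(u)=0$ if and only if $\lambda(u)=1$. If $\|u\|\le\frac14$ and $L(u)=h(u)+\operatorname{Log}(1-\lambda(u))$, with the principal branch, then
\begin{equation}\label{eq:L}
\kappa(u)=e^{L(u)},\qquad |L(u)|\le2\rho(u).
\end{equation}
\end{lemma}

\begin{proof}
Given $u^0\in\ell^1$, choose $m_0$ with $\sum_{j\ge m_0}|u^0_j|<\frac14$. For $\|u-u^0\|<\frac14$ and $m\ge m_0$ we have $|\lambda_m(u)|<\frac12$, so the series for $h$ converges uniformly near $u^0$. Hence $h$ and $\kappa$ are entire, and the statements on $h(0)$ and on zeros are clear from the formulas.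

Let $\|u\|\le\frac14$. Then $|\lambda(u)|,|\lambda_m(u)|\le\frac14$, so
\[
L(u)=\sum_{m\ge1}\frac1m\bigl(\lambda_m(u)^m-\lambda(u)^m\bigr),\qquad
|\lambda_m^m-\lambda^m|\le m\,4^{-(m-1)}|\lambda-\lambda_m| .
\]
Moreover $|\lambda(u)-\lambda_m(u)|\le\sum_{j<m}|u_j|\le2^{m-1}\rho(u)$, because $2^{-j}\ge2^{-(m-1)}$ for $j\le m-1$. Therefore $|L(u)|\le\sum_{m\ge1}4^{-(m-1)}2^{m-1}\rho(u)=2\rho(u)$.
\end{proof}

In particular $L$ is holomorphic on $\{\|u\|<\frac14\}$, and $L(0)=0$.

\subsection*{The Banach space $E$ and the map $\varphi$}

From now on $\Gamma$ is an uncountable set (in this section any infinite set would do). By \eqref{eq:L} the product of the $\kappa(x_\gamma)$ converges if $\|x_\gamma\|\to0$ along $\Gamma$ and $\sum_\gamma\rho(x_\gamma)<\infty$, so we build these conditions into the space. Let $X$ be the space of families $x=(x_\gamma)_{\gamma\in\Gamma}$ in $\ell^1$ such that $(\|x_\gamma\|)_\gamma\in c_0(\Gamma)$ and $\sum_\gamma\rho(x_\gamma)<\infty$, with norm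
\[
\|x\|_X=\sup_\gamma\|x_\gamma\|+\sum_\gamma\rho(x_\gamma).
\]
It is complete. Indeed, a Cauchy sequence $(x^n)$ in $X$ converges in $c_0(\Gamma;\ell^1)$ to some $x$. If $\sum_\gamma\rho(x^n_\gamma-x^k_\gamma)\le\varepsilon$ for $n,k\ge N$, then letting $k\to\infty$ in finite partial sums gives $\sum_\gamma\rho(x^n_\gamma-x_\gamma)\le\varepsilon$ for $n\ge N$; so $x\in X$ and $x^n\to x$ in $X$. Each $x\in X$ has $x_\gamma=0$ off a countable set.

Let $\varphi_0:X\to c_0(\Gamma)$, $\varphi_0(x)=(\lambda(x_\gamma))_\gamma$. Then $\|\varphi_0\|\le1$. The summability condition does not make the image smaller, because mass can be moved to entries where $\rho$ hardly counts it: \emph{if $\|y\|_\infty<r$, then $y=\varphi_0(x)$ for some $x$ with $\|x\|_X<r$.} To see this, enumerate the support of $y$ as $\gamma_1,\gamma_2,\dots$, choose $n_i$ with $\sum_i2^{-n_i}\|y\|_\infty<r-\|y\|_\infty$, and put $x_{\gamma_i}=y_{\gamma_i}e_{n_i}$ and $x_\gamma=0$ for the other $\gamma$. Then $\varphi_0(x)=y$ and $\|x\|_X=\|y\|_\infty+\sum_i2^{-n_i}|y_{\gamma_i}|<r$. This is the choice of orders depending on the point announced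 in Section~\ref{sec:toy}.

Put
\[
E=X\times\mathbb C,\qquad F=c_0(\Gamma)\times\mathbb C,\qquad \varphi=\varphi_0\times\mathrm{id},
\]
with maximum norms. By the above, $\varphi$ maps the open unit ball of $E$ onto that of $F$. So $\varphi$ is a continuous linear open surjection, and the quotient seminorm of $\|\cdot\|_E$ is $\|\cdot\|_F$. We write $a=(x,\eta)$ for points of $E$ and $b=(y,\eta)$ for points of $F$; if $b=\varphi(a)$, then $y_\gamma=\lambda(x_\gamma)$ and the two meanings of $\eta$ agree. Balls in these norms are denoted $B_E$ and $B_F$.

\subsection*{The entire function $\Phi$}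

The infinite products over $\Gamma$ below are to be understood as follows: all but finitely many factors are written as exponentials $e^{l_\gamma}$ with $\sum_\gamma|l_\gamma|<\infty$, and the product is the product of the finitely many remaining factors times $\exp\sum_\gamma l_\gamma$. It does not depend on the order of the factors.

\begin{lemma}\label{lem:Phi}
The function $\Phi(x)=\prod_{\gamma\in\Gamma}\kappa(x_\gamma)$ is entire on $X$, and $\Phi(0)=1$.
\end{lemma}

\begin{proof}
Let $x^0\in X$ and let $J=\{\gamma:\|x^0_\gamma\|\ge\frac18\}$, a finite set. For $\|x-x^0\|_X<\frac18$ and $\gamma\notin J$ we have $\|x_\gamma\|<\frac14$, so by \eqref{eq:L}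
\[
\Phi(x)=\prod_{\gamma\in J}\kappa(x_\gamma)\cdot\exp\sum_{\gamma\notin J}L(x_\gamma),\qquad \sum_{\gamma\notin J}|L(x_\gamma)|\le2\|x\|_X .
\]
On a complex line $\{x+zw:z\in\mathbb C\}$ only those $\gamma$ matter for which $x_\gamma\ne0$ or $w_\gamma\ne0$, because $L(0)=0$. These are countably many, so Lemma~\ref{lem:sum} applies. Finally $\Phi(0)=1$ since $\kappa(0)=1$.
\end{proof}

In the one-coordinate case the identity $\zeta^2-1=-\eta y$ showed that $\zeta^2-1$ is small when $\eta$ is. Its substitute is as follows. The function $(x,\eta)\mapsto\Phi(\eta x)-1$ is entire on $E$ and vanishes for $\eta=0$. By Lemma~\ref{lem:division} there is an entire function $Q$ on $E$ with $\Phi(\eta x)-1=\eta\,Q(x,\eta)$. For $t\in[0,1]$ put $Q_t(x,\eta)=t\,Q(x,t\eta)$, so that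
\begin{equation}\label{eq:Q}
\Phi(t\eta x)-1=\eta\,Q_t(x,\eta).
\end{equation}
The function $\sup_{t\in[0,1]}|Q_t|$ is locally bounded on $E$, because $Q$ is bounded near the compact set $\{(x^0,t\eta^0):0\le t\le1\}$ for each $(x^0,\eta^0)\in E$.

\section{The domain $\Omega$}\label{sec:domain}

\subsection*{The base}

Let
\[
\theta(y,\eta)=\inf_\gamma|1-\eta y_\gamma|,\qquad D=\{(y,\eta)\in F:\eta y_\gamma\ne1\text{ for all }\gamma\}.
\]
Since $\eta y_\gamma\to0$ along $\Gamma$, we have $\theta>0$ exactly on $D$. If $\|(y',\eta')-(y,\eta)\|_F<r$, then $\eta'y'_\gamma-\eta y_\gamma=\eta'(y'_\gamma-y_\gamma)+(\eta'-\eta)y_\gamma$ has modulus at most $r(\|y\|_\infty+|\eta|+r)$. Hence $\theta$ is continuous, $D$ is open, and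
\begin{equation}\label{eq:ball}
r\bigl(\|y\|_\infty+|\eta|+r\bigr)<\theta(y,\eta)\ \Longrightarrow\ B_F((y,\eta),r)\subset D .
\end{equation}

Let $S=\{(y,\eta)\in D:\eta=0\}$. We show that $D\setminus S$ is path connected. For fixed $y$, the set $\{\eta\ne0:\eta y_\gamma\ne1\text{ for all }\gamma\}$ is $\mathbb C$ minus a closed discrete set, because $y_\gamma\to0$. So $(y,\eta)\in D\setminus S$ can be joined in $D\setminus S$ to some $(y,\eta')$ with $\eta'\ne0$ and $|\eta'|\,\|y\|_\infty<1$, then along $(ty,\eta')$ to $(0,\eta')$. Finally $\{0\}\times(\mathbb C\setminus\{0\})\subset D\setminus S$ is path connected.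

\subsection*{The double covering}

For $b=(y,\eta)\in D$ let $\mathcal R_b$ be the set of families $\zeta=(\zeta_\gamma)_{\gamma\in\Gamma}$ with
\[
\zeta_\gamma^2=1-\eta y_\gamma,\qquad (\zeta_\gamma-1)_\gamma\in c_0(\Gamma).
\]
It is non-empty: take principal roots where $|\eta y_\gamma|<1$ and any roots at the finitely many other $\gamma$. No $\zeta_\gamma$ is $0$, and since all families in $\mathcal R_b$ tend to $1$ along $\Gamma$, two of them differ by signs on a finite set of indices. Call them equivalent if this set has an even number of elements. There are exactly two classes. Let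
\[
\tilde D=\{(b,[\zeta]):b\in D,\ \zeta\in\mathcal R_b\},\qquad\pi(b,[\zeta])=b,
\]
and let $\sigma:\tilde D\to\tilde D$ exchange the two classes over each $b$.

\begin{lemma}\label{lem:roots}
Let $B\subset D$ be convex, open and non-empty, $b_0\in B$ and $\zeta^0\in\mathcal R_{b_0}$. Let $\zeta_\gamma:B\to\mathbb C$ be the continuous root of $1-\eta y_\gamma$ with $\zeta_\gamma(b_0)=\zeta^0_\gamma$. Then $\zeta(b)=(\zeta_\gamma(b))_\gamma\in\mathcal R_b$ for all $b\in B$.
\end{lemma}

\begin{proof}
The roots exist, and are holomorphic, because $B$ is simply connected and $1-\eta y_\gamma$ does not vanish on $D$. Let $b_t=(y^t,\eta^t)$, $0\le t\le1$, parametrize the segment from $b_0$ to $b_1=b$. Since $|y^t_\gamma|\le\max(|y^0_\gamma|,|y^1_\gamma|)$, we have $\sup_t|\eta^ty^t_\gamma|\to0$ along $\Gamma$. So for all but finitely many $\gamma$ both $\operatorname{Re}\zeta^0_\gamma>0$ and $|\eta^ty^t_\gamma|<1$ for all $t$. For these $\gamma$ the number $\zeta_\gamma(b_t)$, being a root of $1-\eta^ty^t_\gamma$, never has real part $0$, so $\operatorname{Re}\zeta_\gamma(b_t)>0$ for all $t$. Thus $\zeta_\gamma(b)$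 is the principal root for all but finitely many $\gamma$, and $\zeta_\gamma(b)\to1$ along $\Gamma$.
\end{proof}

Call $\zeta=(\zeta_\gamma)$ as in Lemma~\ref{lem:roots} a \emph{root family} over $B$ and $\{(b,[\zeta(b)]):b\in B\}$ its \emph{sheet}. If $\zeta,\zeta'$ are root families over $B,B'$, then on the convex set $B\cap B'$ each ratio $\zeta_\gamma/\zeta'_\gamma$ is a constant sign. So the finite set of $\gamma$ where it is $-1$ does not depend on the point, and the two classes agree everywhere or nowhere on $B\cap B'$. This has the following consequences.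
\begin{itemize}
\item[(a)] Two sheets over $B$ and $B'$ are disjoint or meet in a sheet over $B\cap B'$. Hence the sheets form a basis of a topology on $\tilde D$.
\item[(b)] Over each convex open non-empty $B\subset D$ there are exactly two sheets. They are disjoint, their union is $\pi^{-1}(B)$, and $\sigma$ exchanges them. The map $\pi$ sends each of them homeomorphically onto $B$, since the basic open subsets of a sheet over $B$ are the sheets over convex open subsets of $B$ that it contains, one for each such subset. So $\pi$ is a two-sheeted covering, and $\tilde D$ is Hausdorff.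
\item[(c)] Let $T$ be a locally connected space (below, an interval or $\mathbb C$) and $c:T\to D$ continuous. If $\zeta_\gamma(t)$ are continuous roots along $c$ with $\zeta(t)\in\mathcal R_{c(t)}$ for all $t$, then $t\mapsto(c(t),[\zeta(t)])$ is continuous, hence a lift of $c$. Indeed, on a connected neighborhood of $t_0\in T$ that $c$ maps into a ball $B\subset D$, the ratio of $\zeta_\gamma(t)$ to the value at $c(t)$ of a root family over $B$ is, for each $\gamma$, a constant sign; so the points $(c(t),[\zeta(t)])$ stay in one sheet.
\end{itemize}

\emph{Monodromy.} Let $\omega=((y,\eta),[\zeta])\in\tilde D$ with $\eta\ne0$, and let $\gamma\in\Gamma$. Let the $\gamma$-coordinate run through the circle $y_\gamma(t)=\frac1\eta+\bigl(y_\gamma-\frac1\eta\bigr)e^{2\pi it}$, $0\le t\le1$, with all other coordinates and $\eta$ fixed. Then $1-\eta y_\gamma(t)=(1-\eta y_\gamma)e^{2\pi it}$, so this loop lies in $D\setminus S$. By (c), replacing $\zeta_\gamma$ by $\zeta_\gamma e^{\pi it}$ and keeping the other roots gives its lift. The lift starts at $\omega$ and ends at $\sigma\omega$, since exactly one sign has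 changed.

\subsection*{Removing half of the fiber over $\eta=0$}

Over $S$ all roots are $\pm1$. Let $S_+$ (respectively $S_-$) be the set of points of $\pi^{-1}(S)$ for which the number of $\gamma$ with $\zeta_\gamma=-1$ is even (respectively odd). This number is finite, and its parity depends only on the class $[\zeta]$. If $B\subset D$ is open and convex, then $B\cap S$ is convex and a root family is constant on it. So
\begin{equation}\label{eq:parity}
\text{the part of a sheet lying over $S$ is contained in $S_+$ or in $S_-$.}
\end{equation}
Hence $S_+$ and $S_-$ are relatively open in the closed set $\pi^{-1}(S)$, and $S_-$ is closed in $\tilde D$. Define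
\[
\Omega=\tilde D\setminus S_-,\qquad p=\pi|_\Omega .
\]

\begin{lemma}
$(\Omega,p)$ and $(\tilde D,\pi)$ are domains spread over $F$.
\end{lemma}

\begin{proof}
Only connectedness remains to be shown. The set $Y=\pi^{-1}(D\setminus S)$ is path connected: $D\setminus S$ is path connected, paths lift, and the lifted monodromy loops join the two points of a fiber inside $Y$. Every point of $\pi^{-1}(S)$ is a limit of points of $Y$ in a sheet over a small ball. Thus $Y$ is dense in $\tilde D$, and $Y\subset\Omega\subset\tilde D=\overline Y$. So $\Omega$ and $\tilde D$ are connected.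
\end{proof}

\section{Every holomorphic function on $\Omega$ ignores the sheets}\label{sec:bad}

\begin{lemma}\label{lem:countable}
For every $f\in\mathcal O(\Omega)$ there is a countable $\Gamma_0\subset\Gamma$ with $\partial f/\partial y_\gamma\equiv0$ on $\Omega$ for all $\gamma\notin\Gamma_0$.
\end{lemma}

\begin{proof}
Choose a point of $\Omega$ with a neighborhood that $p$ maps homeomorphically onto a ball of some radius $r$ in $F$ and on which $|f|\le C$. Write $f$ there as $G(v,\xi)$, $\|v\|_\infty<r$, $|\xi|<r$, in coordinates centered at this point. For finite $J\subset\Gamma$ the restriction of $G$ to $v\in\operatorname{span}\{e_\gamma:\gamma\in J\}$ is a holomorphic function on a polydisc of radius $r$, bounded by $C$. By Parseval's formula its Taylor coefficients satisfy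
\[
\sum_{\beta\in\mathbb N^J,\,l\in\mathbb N}|c_{\beta,l}|^2\,r'^{\,2(|\beta|+l)}\le C^2\qquad(0<r'<r),\quad \mathbb N=\{0,1,2,\dots\}.
\]
The coefficient $c_{\beta,l}$ does not depend on the choice of $J\supset\operatorname{supp}\beta$, and the bound does not depend on $J$. So the same inequality holds for the sum over all finitely supported $\beta\in\mathbb N^\Gamma$ and all $l$. In particular only countably many $c_{\beta,l}$ are non-zero. Let $\Gamma_0$ be the union of the corresponding finite sets $\operatorname{supp}\beta$; it is countable. If $\gamma\notin\Gamma_0$, then $\partial G/\partial v_\gamma=0$ at all finitely supported $v$. These are dense and $\partial G/\partial v_\gamma$ is continuous, so it vanishes on the whole ball. Since $\partial f/\partial y_\gamma$ is holomorphic on the connected space $\Omega$, it vanishes identically.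
\end{proof}

\begin{proposition}\label{prop:blind}
If $\omega\in\tilde D$ lies over $(y,\eta)$ with $\eta\ne0$, then $\omega,\sigma\omega\in\Omega$ and $f(\omega)=f(\sigma\omega)$ for all $f\in\mathcal O(\Omega)$.
\end{proposition}

\begin{proof}
Both points lie over $\eta\ne0$, hence not in $S_-$. Since $\Gamma$ is uncountable, there is $\gamma\in\Gamma\setminus\Gamma_0$, with $\Gamma_0$ from Lemma~\ref{lem:countable}. The lifted monodromy loop in the variable $y_\gamma$ joins $\omega$ to $\sigma\omega$. As $\eta\ne0$ on it, it lies in $\Omega$. Along it $f$ is constant, because only $y_\gamma$ varies and $\partial f/\partial y_\gamma=0$.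
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $\mathcal B$ be any admissible covering of $\Omega$.

\emph{Not separated.} For $\omega$ as in Proposition~\ref{prop:blind} we have $\omega\ne\sigma\omega$ and $p(\omega)=p(\sigma\omega)$, but no $f\in\mathcal O(\Omega)$ separates these points.

\emph{Not convex.} Over $(0,\eta)$, $\eta\in\mathbb C$, all roots are $\pm1$. Let $x_\eta^+$ and $x_\eta^-$ be the points of $\tilde D$ over $(0,\eta)$ with an even, respectively odd, number of roots $-1$. By (c), applied to constant roots, they depend continuously on $\eta$. We have $x_0^\pm\in S_\pm$ and $x_\eta^-=\sigma x_\eta^+$. The compact set $\{x_\eta^+:|\eta|\le1\}$ lies in $\Omega$, hence in a single $U\in\mathcal B$. For $0<|\eta|\le1$ and $f\in A_{\mathcal B}$, Proposition~\ref{prop:blind} gives $|f(x_\eta^-)|=|f(x_\eta^+)|\le\|f\|_U$, that is, $x_\eta^-\in\hat U_{\mathcal B}$. As $\eta\to0$ these points run into the removed point $x_0^-$.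

Precisely, we claim that $d_\Omega^\alpha(x_\eta^-)\le|\eta|\,\alpha(0,1)$ for every $\alpha\in\mathrm{cs}(F)$ and $\eta\ne0$. Otherwise, for some $r>|\eta|\,\alpha(0,1)$, the map $p$ takes a neighborhood of $x_\eta^-$ in $\Omega$ homeomorphically onto $B_\alpha((0,\eta),r)$. This ball contains $(0,t\eta)$ for $0\le t\le1$, so the path $t\mapsto(0,t\eta)$ has a lift in $\Omega$ that equals $x_\eta^-$ at $t=1$. By uniqueness of lifts in $\tilde D$ it is $x_{t\eta}^-$, so $x_0^-\in\Omega$, which is false. Letting $\eta\to0$ we obtain $d_\Omega^\alpha(\hat U_{\mathcal B})=0$ for every $\alpha\in\mathrm{cs}(F)$.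
\end{proof}

\begin{remark}
The uncountability of $\Gamma$ was used in Proposition~\ref{prop:blind}, and it is needed there. If the construction of Section~\ref{sec:domain} is carried out with $\Gamma=\{1,2,\dots\}$, the function
\[
\prod_n\zeta_n\exp\Bigl(\frac12\sum_{m\le n}\frac{(\eta y_n)^m}{m}\Bigr)
\]
is holomorphic on $\tilde D$ and takes opposite, non-zero values at $\omega$ and $\sigma\omega$: locally $|\eta y_n|\le\frac12$ and $\zeta_n$ is the principal root for all large $n$, and then the $n$-th factor is $\exp\bigl(\frac12\operatorname{Log}W_n(\eta y_n)\bigr)$ with $|\operatorname{Log}W_n(\eta y_n)|\le2^{-n}$. The removal of $S_-$ was used only against convexity.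
\end{remark}

\section{The pull-back is convex and separated}\label{sec:good}

\subsection*{A function that separates the sheets}

Let $\tilde D^*=\{(\omega,a)\in\tilde D\times E:\pi(\omega)=\varphi(a)\}$ be the pull-back of $(\tilde D,\pi)$ by $\varphi$. It contains $\Omega^*$ as an open subset. We work on $\tilde D^*$ because the argument below has to follow paths that end over $S_-$. For $\omega=(b,[\zeta])$ and $a=(x,\eta)$ define
\[
\chi(\omega,a)=\prod_{\gamma\in\Gamma}\zeta_\gamma\,e^{h(\eta x_\gamma)/2}.
\]
This is the substitute for the function $\zeta$ of Section~\ref{sec:toy}.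

\begin{lemma}\label{lem:chi}
The function $\chi$ is well defined and holomorphic on $\tilde D^*$. Moreover
\[
\chi(\sigma\omega,a)=-\chi(\omega,a),\qquad \chi(\omega,a)^2=\Phi(\eta x)\ne0,
\]
and $\chi=\pm1$ at points $(\omega,a)$ with $\omega\in S_\pm$.
\end{lemma}

\begin{proof}
Fix $(\omega^0,a^0)\in\tilde D^*$, $a^0=(x^0,\eta^0)$, and put $K=|\eta^0|+1$. Choose a finite non-empty $J\subset\Gamma$ containing all $\gamma$ with $K\|x^0_\gamma\|\ge\frac18$, and $0<\varepsilon\le1$ with $K\varepsilon<\frac18$ and $B_F(\varphi(a^0),\varepsilon)\subset D$. For $a=(x,\eta)\in B_E(a^0,\varepsilon)$ and $\gamma\notin J$ we have $|\eta|<K$ and, with $(y,\eta)=\varphi(a)$,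
\[
|\eta y_\gamma|\le\|\eta x_\gamma\|\le K(\|x_\gamma^0\|+\varepsilon)<\tfrac14 .
\]
The class of $\omega^0$ contains a family with $\operatorname{Re}\zeta^0_\gamma>0$ for all $\gamma\notin J$: change the finitely many wrong signs and, if necessary, restore the parity by changing one sign at an index in $J$. Extend it to a root family $\zeta$ over $B_F(\varphi(a^0),\varepsilon)=\varphi(B_E(a^0,\varepsilon))$. On this connected set $|\eta y_\gamma|<\frac14$ for $\gamma\notin J$, so $\operatorname{Re}\zeta_\gamma$ has no zero and remains positive. Thus $\zeta_\gamma=\exp\bigl(\frac12\operatorname{Log}(1-\lambda(\eta x_\gamma))\bigr)$ for $\gamma\notin J$. Hence, on the neighborhood of $(\omega^0,a^0)$ consisting of the points $(\omega,a)$ with $\omega$ in the sheet of $\zeta$ and $a\in B_E(a^0,\varepsilon)$,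
\[
\chi=\prod_{\gamma\in J}\zeta_\gamma\,e^{h(\eta x_\gamma)/2}\cdot\exp\Bigl(\frac12\sum_{\gamma\notin J}L(\eta x_\gamma)\Bigr),\qquad
\sum_{\gamma\notin J}|L(\eta x_\gamma)|\le2K\|x\|_X
\]
by \eqref{eq:L}. On a complex line in $E$ only countably many $x_\gamma$ are not identically $0$, so Lemma~\ref{lem:sum} shows that the sum is holomorphic. So the product, formed with this representing family, converges and is holomorphic. An even number of sign changes in $\zeta$ does not affect the product and an odd number changes its sign. Hence $\chi$ does not depend on the representing family, it is holomorphic, and $\chi(\sigma\omega,a)=-\chi(\omega,a)$.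

Next, $\chi^2=\prod_\gamma(1-\eta\lambda(x_\gamma))e^{h(\eta x_\gamma)}=\prod_\gamma\kappa(\eta x_\gamma)=\Phi(\eta x)$. It does not vanish, since over $D$ no factor vanishes and the product over $\gamma\notin J$ is an exponential. Finally, if $\eta=0$, then $h(\eta x_\gamma)=0$ and $\chi=\prod_\gamma\zeta_\gamma$ is $1$ over $S_+$ and $-1$ over $S_-$.
\end{proof}

\subsection*{The controlling family and the boundary distance}

On $\Omega^*$ put
\[
g=\frac{\chi-1}{\eta}.
\]
This is holomorphic where $\eta\ne0$. A point of $\Omega^*$ with $\eta=0$ lies over $S_+$, and in the chart on a small ball centered at it, $\chi-1$ vanishes for $\eta=0$. By Lemma~\ref{lem:division}, $g$ extends across these points, so $g\in\mathcal O(\Omega^*)$. Consider the following family of holomorphic functions on $\Omega^*$ and their supremum: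
\[
\mathcal G=\{\eta,\chi,g\}\cup\{\lambda(x_\gamma),\,(1-\eta\lambda(x_\gamma))^{-1}:\gamma\in\Gamma\}\cup\{Q_t:t\in[0,1]\},\qquad M=\sup_{G\in\mathcal G}|G| .
\]
Here $M$ is locally bounded. Indeed, $\eta$, $\chi$ and $g$ are continuous; $|\lambda(x_\gamma)|\le\|x\|_X$; the function $\sup_\gamma|1-\eta\lambda(x_\gamma)|^{-1}=1/(\theta\circ\varphi)$ is continuous; and $\sup_t|Q_t|$ is locally bounded by Section~\ref{sec:weierstrass}. Moreover $M\ge1$, since some $x_\gamma$ is $0$.

\begin{proposition}\label{prop:dist}
For all $(\omega,a)\in\Omega^*$ we have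
\[
d^{\|\cdot\|_E}_{\Omega^*}(\omega,a)=d^{\|\cdot\|_F}_\Omega(\omega)\ge\frac1{4M(\omega,a)^2}.
\]
\end{proposition}

\begin{proof}
The equality is Lemma~\ref{lem:distance}, since the quotient seminorm of $\|\cdot\|_E$ is $\|\cdot\|_F$. Let $m=M(\omega,a)$, $r=1/(4m^2)$, $a=(x,\eta)$ and $p(\omega)=(y,\eta)$. Then $\|y\|_\infty$, $|\eta|$ and $1/\theta(y,\eta)$ are at most $m$, and $r\le m$. So
\[
r(\|y\|_\infty+|\eta|+r)\le3mr=\frac3{4m}<\frac1m\le\theta(y,\eta),
\]
and $B=B_F(p(\omega),r)\subset D$ by \eqref{eq:ball}. Let $\tilde B$ be the sheet over $B$ through $\omega$. If $\tilde B\cap S_-=\emptyset$, then $\tilde B\subset\Omega$ and $d_\Omega^{\|\cdot\|_F}(\omega)\ge r$, as required.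

Suppose that $\tilde B\cap S_-\ne\emptyset$. Then $B$ meets $S$, so $|\eta|<r\le\frac1{4m}$, and by \eqref{eq:parity} every point of $\tilde B$ over $S$ lies in $S_-$. Since $\omega\notin S_-$, we have $\eta\ne0$. The points $(y,t\eta)$, $0\le t\le1$, lie in $B$. Let $\omega_t\in\tilde B$ be the points over them, so that $\omega_1=\omega$ and $\omega_0\in S_-$. Then $\chi_t=\chi(\omega_t,(x,t\eta))$ is continuous in $t$, and $\chi_0=-1$. By Lemma~\ref{lem:chi} and \eqref{eq:Q},
\[
|\chi_t-1|\,|\chi_t+1|=|\Phi(t\eta x)-1|=|\eta|\,|Q_t(x,\eta)|\le|\eta|\,m<\tfrac14 .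
\]
So for each $t$ either $|\chi_t+1|<\frac12$ or $|\chi_t-1|<\frac12$. These are open conditions on $t$ that exclude each other, and the first holds at $t=0$. Hence $|\chi_1+1|<\frac12$, so $|\chi_1-1|>\frac32$ and
\[
|g(\omega,a)|=\frac{|\chi_1-1|}{|\eta|}>\tfrac32\cdot4m=6m>m ,
\]
contradicting $|g(\omega,a)|\le M(\omega,a)=m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $\mathcal B^*$ be the set of all non-empty open $U\subset\Omega^*$ with $\sup_UM<\infty$. It covers $\Omega^*$, because $M$ is locally bounded, and it is closed under finite unions. Proposition~\ref{prop:dist} gives $d^{\|\cdot\|_E}_{\Omega^*}(U)\ge1/(4\sup_UM^2)>0$. So $\mathcal B^*$ is admissible, and $\mathcal G\subset A_{\mathcal B^*}$ by construction.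

\emph{Convexity.} Let $U\in\mathcal B^*$ and $m_U=\sup_UM\ge1$. If $z\in\hat U_{\mathcal B^*}$, then $|G(z)|\le\|G\|_U\le m_U$ for all $G\in\mathcal G$, that is, $M(z)\le m_U$. By Proposition~\ref{prop:dist}, $d^{\|\cdot\|_E}_{\Omega^*}(\hat U_{\mathcal B^*})\ge1/(4m_U^2)>1/(5m_U^2)>0$.

\emph{Separation.} Let $(\omega,a)\ne(\omega',a)$ in $\Omega^*$. Then $\omega\ne\omega'$ and $p(\omega)=p(\omega')$, so $\omega'=\sigma\omega$. By Lemma~\ref{lem:chi}, $\chi(\omega',a)=-\chi(\omega,a)\ne\chi(\omega,a)$, and $\chi\in A_{\mathcal B^*}$.
\end{proof}

Together with Section~\ref{sec:bad} this proves Theorem~\ref{thm:main}. By Theorem~\ref{thm:section}, the map $\varphi$ constructed here has no continuous linear right inverse: the orders $n_i$ in Section~\ref{sec:weierstrass} cannot be chosen so that $x$ depends linearly and continuously on $y$.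

\section{Other spaces and other quotient maps}\label{sec:strong}

The idea is to multiply $\Omega$ by a complement of $c_0(\Gamma)$, and to observe that the functions in $\mathcal G$ can be transported to any pull-back whose defining map factors through $\varphi_1$. Maps from $\ell^1(I)$ factor by the lifting property of $\ell^1(I)$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Put $F_0=c_0(\Gamma)\times\mathbb C$. Since $F_0\cong c_0(\Gamma)$, we may write $F=F_0\times F_1$ with a locally convex space $F_1$. Let $(\Omega,p)$, $E$, $\varphi$, $\chi$, $\mathcal G$ and $M$ be as in the preceding sections, with $F_0$ in place of $F$. Put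
\[
\Omega_1=\Omega\times F_1\ \text{ spread by } p\times\mathrm{id},\qquad E_1=E\times F_1,\qquad \varphi_1=\varphi\times\mathrm{id}.
\]

\emph{$\Omega_1$ is neither separated nor convex.} If $f\in\mathcal O(\Omega_1)$, then $f(\cdot,0)\in\mathcal O(\Omega)$. So by Proposition~\ref{prop:blind} no $f\in\mathcal O(\Omega_1)$ separates $(\omega,0)$ from $(\sigma\omega,0)$, for $\omega$ over $(y,\eta)$ with $\eta\ne0$. Let $\mathcal B$ be an admissible covering of $\Omega_1$. Choose $U\in\mathcal B$ containing the compact set $\{(x_\eta^+,0):|\eta|\le1\}$. As in Section~\ref{sec:bad}, $(x_\eta^-,0)\in\hat U_{\mathcal B}$ for $0<|\eta|\le1$. If $d^\alpha_{\Omega_1}(x_\eta^-,0)>|\eta|\,\alpha(0,1,0)$ for some $\alpha\in\mathrm{cs}(F)$ and some $\eta\ne0$, then the path $(0,t\eta,0)$ lifts to $\Omega_1$ with value $(x_\eta^-,0)$ at $t=1$. Projecting the lift to $\Omega$ we get a lift of $(0,t\eta)$ in $\Omega$ that equals $x_{t\eta}^-$, which is impossible since $x_0^-\notin\Omega$. So $d^\alpha_{\Omega_1}(\hat U_{\mathcal B})=0$ for all $\alpha$.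

\emph{A class of good pull-backs.} Let $\psi:H\to F$ be any continuous linear open surjection of the form $\psi=\varphi_1\circ T$ with $T:H\to E_1$ linear and continuous. Let
\[
\Omega_\psi=\{(\omega,v,b)\in\Omega\times F_1\times H:(p(\omega),v)=\psi(b)\}
\]
be the pull-back of $\Omega_1$ by $\psi$, and let $\mathrm{pr}_E:E_1\to E$ be the projection. The $F_0$-component of $\psi(b)=\varphi_1(Tb)$ is $\varphi(\mathrm{pr}_ETb)$, so
\[
\Theta:\Omega_\psi\to\Omega^*,\qquad \Theta(\omega,v,b)=(\omega,\mathrm{pr}_ETb),
\]
is well defined. It is continuous and is the linear map $\mathrm{pr}_ET$ in the charts, so $G\circ\Theta\in\mathcal O(\Omega_\psi)$ for every $G\in\mathcal G$, and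
\[
M'=M\circ\Theta=\sup_{G\in\mathcal G}|G\circ\Theta|\ge1
\]
is locally bounded. Let $\beta(u,v)=\|u\|_{F_0}$ on $F$. Since $\widehat{\beta\circ\psi}=\beta$, Lemma~\ref{lem:distance} for $\psi$ and Proposition~\ref{prop:dist} give
\[
d^{\beta\circ\psi}_{\Omega_\psi}(\omega,v,b)=d^\beta_{\Omega_1}(\omega,v)\ge d^{\|\cdot\|_{F_0}}_\Omega(\omega)\ge\frac1{4M'(\omega,v,b)^2}.
\]
For the first inequality note that if $p$ maps $W$ homeomorphically onto a ball of radius $r$ in $F_0$, then $p\times\mathrm{id}$ maps $W\times F_1$ homeomorphically onto a $\beta$-ball of radius $r$.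

Let $\mathcal B$ be the set of all non-empty open $U\subset\Omega_\psi$ with $\sup_UM'<\infty$. As in the proof of Theorem~\ref{thm:main}(1), $\mathcal B$ is admissible, all $G\circ\Theta$ belong to $A_{\mathcal B}(\Omega_\psi)$, and $M'\le\sup_UM'$ on $\hat U_{\mathcal B}$. So $d^{\beta\circ\psi}_{\Omega_\psi}(\hat U_{\mathcal B})\ge1/(4(\sup_UM')^2)>0$, and $\Omega_\psi$ is $A_{\mathcal B}$-convex. Two distinct points of $\Omega_\psi$ over the same $b$ have the same $v$, so their $\Omega$-components are $\omega$ and $\sigma\omega$, and they are separated by $\chi\circ\Theta$. Thus $\Omega_\psi$ is $A_{\mathcal B}$-separated.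

Taking $H=E_1$ and $T=\mathrm{id}$ we obtain the first assertion of the theorem.

\emph{Quotients of $\ell^1(I)$.} Let $F$ be a Banach space. Then $F_1$ and $E_1$ are Banach spaces. Let $\psi:\ell^1(I)\to F$ be a continuous linear surjection. It is open by the open mapping theorem. Since $\varphi_1$ is open, there are a constant $C$ and, for each $i\in I$, an $a_i\in E_1$ with
\[
\varphi_1(a_i)=\psi(e_i),\qquad \|a_i\|\le C\|\psi(e_i)\|\le C\|\psi\| .
\]
The series $T\bigl(\sum_it_ie_i\bigr)=\sum_it_ia_i$ converges absolutely in $E_1$ and defines a continuous linear map $T:\ell^1(I)\to E_1$ with $\varphi_1\circ T=\psi$. So $\psi$ belongs to the class of maps just treated.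
\end{proof}

\begin{thebibliography}{1}
\bibitem{levi}
\emph{The Levi problem for domains spread over locally convex spaces with a finite dimensional Schauder decomposition},
\texttt{https://aif.centre-mersenne.org/item/10.5802/aif.638.pdf}
(doi:10.5802/aif.638).
\end{thebibliography}

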